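# A finite presentation with polynomial isodiametric function and exponential filling length

## 1. Words of length $O(\log j)$ for the central element $z^{2^j}$

We begin by building a group $G$. It has a central element $z$ of infinite order and very short words that represent enormous powers of $z$.

Let $Q$ be the group of affine maps of $\mathbb R$ generated by $b:x\mapsto x+1$ and $t:x\mapsto 2x$. Products are compositions, so $pq$ means "first $q$, then $p$". Every element has the form $x\mapsto 2^ex+c$ with $e\in\mathbb Z$ and $c\in\mathbb Z[1/2]$, and $tbt^{-1}=b^2$.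

Define $f_+:Q\to\mathbb Z$ by $f_+(b^j)=2^j$ for $j\ge 1$ and $f_+=0$ at all other elements. Let $A=\bigoplus_{q\in Q}\mathbb Z e_q$, and let $\beta:A\times A\to\mathbb Z$ be the bilinear map with $\beta(e_r,e_q)=f_+(r^{-1}q)$. The group $Q$ acts on $A$ by $qe_r=e_{qr}$, and $\beta(qx,qy)=\beta(x,y)$, since $(qr)^{-1}(qr')=r^{-1}r'$.

Let $N=A\times\mathbb Z$ with the product
$$(x,m)(y,m')=(x+y,\;m+m'+\beta(x,y)).$$
This is a group. Both ways of bracketing a triple product $(x,m)(y,m')(w,m'')$ give second coordinate $m+m'+m''+\beta(x,y)+\beta(x,w)+\beta(y,w)$. The identity is $(0,0)$, and $(x,m)^{-1}=(-x,-m+\beta(x,x))$. As $\beta$ is $Q$-invariant, $q\cdot(x,m)=(qx,m)$ is an action by automorphisms, and we put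
$$G=N\rtimes Q,\qquad a=(e_1,0),\qquad z=(0,1).$$
Here $e_1$ is the basis vector at the identity of $Q$. Since $qaq^{-1}=(e_q,0)$, the group $G$ is generated by $a,z,b,t$. The element $z$ is central in $N$ and fixed by $Q$, so it is central in $G$, and it has infinite order. As $f_+(1)=0$, we have $a^{-1}=(-e_1,0)$.

Write $[x,y]=xyx^{-1}y^{-1}$. From the product rule, $(x,m)(y,m')=z^{\beta(x,y)-\beta(y,x)}(y,m')(x,m)$. With $x=e_1$ and $y=e_{b^j}$, $j\ge1$, we have $\beta(e_1,e_{b^j})=f_+(b^j)=2^j$ and $\beta(e_{b^j},e_1)=f_+(b^{-j})=0$. Hence
$$[a,\;b^jab^{-j}]=z^{2^j}\qquad(j\ge1). \tag{1.1}$$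

The letter $t$ shortens $b^j$. If $j$ has binary digits $c_k\dots c_0$ with $c_k=1$, then
$$b^j=t^k\,b^{c_k}\,t^{-1}b^{c_{k-1}}\,t^{-1}\cdots t^{-1}b^{c_0},$$
because the right side is $(t^kb^{c_k}t^{-k})(t^{k-1}b^{c_{k-1}}t^{-(k-1)})\cdots b^{c_0}$ and $t^ib^{c}t^{-i}=b^{c2^i}$. Call this word $\beta_j$. Its length is at most $3k+1\le 3\log_2j+1$. Put
$$W_j=a\;\beta_ja\beta_j^{-1}\;a^{-1}\;\beta_ja^{-1}\beta_j^{-1}.$$
Then
$$W_j=z^{2^j}\ \text{ in } G,\qquad |W_j|\le 8+12\log_2 j. \tag{1.2}$$

Small cases. For $j=1$, $\beta_1=b$ and $W_1=a\,bab^{-1}\,a^{-1}\,ba^{-1}b^{-1}$ has length $8$. Multiplying out in $N$: $(e_1,0)(e_b,0)=(e_1+e_b,2)$. Multiplying by $(-e_1,0)$ adds $-f_+(1)-f_+(b^{-1})=0$ and gives $(e_b,2)$. Multiplying by $(-e_b,0)$ adds $-f_+(1)=0$ and gives $(0,2)=z^2$. For $j=2$, $\beta_2=tbt^{-1}$ and $W_2$ has length $16$ and value $z^4$. For $j=5$, with digits $101$, $\beta_5=t^2bt^{-1}t^{-1}b$ and $W_5$ has length $28$ and value $z^{32}$.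

What is this for? We shall build a finite presentation in which each occurrence of $z$ must be paid for with a separate relator. Then a word of length about $12\log_2 j$ costs $2^j$ relators, and this forces the filling length to be large. On the other hand,
$$W_1z^{-2}=1,\qquad W_jW_{j-1}^{-2}=1\quad(j\ge2)\qquad\text{in } G \tag{1.3}$$
are relations of length only $O(\log j)$. If $W_{j-1}$ can be filled by a disc that stays close to the base point, then so can $W_j$: take two such discs side by side at the base point, and add one small piece. Doubling the area this way does not increase the depth. The rest of the lecture makes these two sentences precise.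

## 2. Area, diameter and filling length

Let $\mathcal P=\langle Y\mid R\rangle$ be a finite presentation of a group $\Gamma$. A word in $Y^{\pm1}$ is null-homotopic if it represents $1$.

**Definition (diagrams).** A van Kampen diagram $D$ for a null-homotopic word $w$ is a finite, planar, contractible combinatorial 2-complex. Its 1-cells are directed and labelled by generators, each 2-cell has a relator as boundary label, and the boundary word read from a base vertex $*$ is $w$. Its area is its number of 2-cells. Its diameter is the maximum, over vertices $v$, of the distance from $*$ to $v$ in the 1-skeleton.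

**Definition (filling length).** $\mathrm{FL}(w)$ is the least $L$ for which there are words $w=w_0,w_1,\dots,w_m=\emptyset$, all of length at most $L$, where $w_{i+1}$ comes from $w_i$ by one of these moves:

1. deleting a subword $yy^{-1}$, $y\in Y^{\pm1}$;
2. inserting such a subword;
3. replacing a subword $u$ by $v$, where $uv^{-1}$ is a cyclic permutation of a relator or of its inverse.

Equivalently, one collapses a diagram for $w$ to the base point and asks how long the boundary loop must become. Note that $\mathrm{FL}(w)\ge|w|$, because $w_0=w$.

**Definition (the three functions).** Let $f_0(n),g_0(n),h_0(n)$ be the maxima, over null-homotopic $w$ with $|w|\le n$, of the minimal area of a diagram for $w$, the minimal diameter of a diagram for $w$, and $\mathrm{FL}(w)$, respectively.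

**Definition (comparison).** $f_1\preceq f_2$ means that there is a positive integer $C$ with $f_1(l)\le Cf_2(Cl+C)+Cl+C$ for all $l\in\mathbb N$. For instance $3n+7\preceq 0$, because linear terms are free. An exponential is not $\preceq$ a polynomial.

**Example 2.1.** Over $\langle y_1,y_2\mid [y_1,y_2]\rangle$ take $w=y_1^ny_2^ny_1^{-n}y_2^{-n}$. The $n\times n$ square is a diagram of area $n^2$ and diameter $2n$. Replacing $y_1y_2$ by $y_2y_1$ repeatedly carries $w$ to $y_2^ny_1^ny_1^{-n}y_2^{-n}$ without changing its length, and then free cancellation empties it. So $\mathrm{FL}(w)=4n$.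

**Example 2.2.** Over $\langle y\mid y\rangle$ take $w=y^m$. A bouquet of $m$ one-sided discs at a single vertex is a diagram of area $m$ and diameter $0$. Deleting one $y$ at a time gives $\mathrm{FL}(w)=m=|w|$. The diameter does not see the number of discs. The filling length is large here only because the word is long. The phenomenon to look for is a bouquet of huge size hidden behind a short word.

The following facts are known. With $K$ the maximal relator length, $2g_0(n)\le h_0(n)\le 2Kf_0(n)+n$, and $f_0\preceq\exp h_0$. If every null-homotopic word of length at most $n$ has a single diagram of area at most $f(n)$ and diameter at most $g(n)$, then $h_0(n)\preceq(g(n)+1)(\log(f(n)+1)+1)$. The paper "Filling Length in Finitely Presentable Groups" (http://www.math.cornell.edu/~riley/papers/fl/fl.pdf) is the source of the question whether the last bound can be improved to $h_0\preceq g_0$: does small diameter alone allow short collapsing loops? The answer is no.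

**Theorem 2.3.** There are a finite presentation $\mathcal P$ and constants $C,d,c>0$ such that for all $n\ge20$
$$g_0(n)\le Cn^d,\qquad h_0(n)\ge c\,2^{n/12},\qquad f_0(n)\ge2^{c\,2^{n/12}} .$$
In particular $h_0\not\preceq g_0$.

The last sentence follows from the first: if $h_0(l)\le C'g_0(C'l+C')+C'l+C'$ for all $l$, then $h_0$ would be bounded by a polynomial.

**Corollary 2.4.** For this $\mathcal P$ and every $m\ge1$: $h_0\not\preceq g_0^{\,m}$ and $f_0\not\preceq\exp(g_0^{\,m})$. For every $0<\varepsilon<1/d$: $h_0\not\preceq\exp(g_0^{\varepsilon})$ and $f_0\not\preceq\exp\exp(g_0^{\varepsilon})$.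

One deep theorem is used as a black box. It is from J.-C. Birget, A. Yu. Ol'shanskii, E. Rips, M. Sapir, *Isoperimetric functions of groups and computational complexity of the word problem*, Ann. of Math. 156 (2002), 467–518; we call it BORS.

**Theorem 2.5 (BORS).** Let $G$ be a finitely generated group such that the set of words over a finite generating set that represent $1$ is in NP. Then $G$ embeds in a finitely presented group $P$ whose isoperimetric function is bounded above by a polynomial, and the embedding can be chosen with bounded distortion: there is $C_0$ with $|g|_G\le C_0|g|_P$ for all $g\in G$.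

Here $|g|$ is word length. To see what bounded distortion excludes: in $Q$ the subgroup $\langle b\rangle$ does not have it, because $b^{2^k}=t^kbt^{-k}$ has length at most $2k+1$ in $Q$ but $2^k$ in $\langle b\rangle$.

The textbook facts used are the following.

- Van Kampen's lemma: $w$ has a diagram with $M$ cells if and only if $w$ is freely equal to a product of $M$ conjugates of relators and inverses of relators (for minimal $M$).
- HNN extensions: if $\varphi:H\to H'$ is an isomorphism between subgroups of $B$, then $B$ embeds in $\langle B,s\mid s^{-1}hs=\varphi(h),\,h\in H\rangle$.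
- Britton's lemma: a product $b_0s^{\delta_1}b_1\cdots s^{\delta_k}b_k$ with $k\ge1$, $b_i\in B$, $\delta_i=\pm1$, that equals $1$ contains some $s^{-1}b_is$ with $b_i\in H$ or some $sb_is^{-1}$ with $b_i\in H'$.
- The Bass–Serre tree of such an extension: the graph with vertices the cosets $hB$ and with $hB$ adjacent to $hbs^{\pm1}B$ ($b\in B$) is a tree.
- R. L. Moore's theorem: let $S^2$ be partitioned into compact connected classes, each with connected complement, and suppose the partition is upper semicontinuous, that is, if $x_n\to x$, $y_n\to y$ and $x_n,y_n$ lie in a common class for each $n$, then so do $x,y$. Then the quotient is homeomorphic to $S^2$, unless it is a single point.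

Further conventions: if $v(\alpha)$ is a word in letters $\alpha$, then $v(\beta)$ is the result of substituting $\beta$ for $\alpha$. Polynomials used as bounds have nonnegative coefficients, so they are nondecreasing on $[0,\infty)$.

## 3. Counting in units of one central letter, and two constructions that fall short

Suppose a presentation of $\Gamma$ has $z$ among its relators, and suppose all its other relators hold in a bigger group $\hat\Gamma$ in which $z$ is central of infinite order and $\hat\Gamma/\langle z\rangle=\Gamma$. A null-homotopic word over $\Gamma$ then equals some $z^k$ in $\hat\Gamma$. One application of a relator changes $k$ by at most $1$. If the starting word has $k=m$, then every value $m,m-1,\dots,0$ occurs on the way to $\emptyset$, at different words. There are at most $\Lambda^L$ words of length at most $L$, for a constant $\Lambda$, so $L\ge\log m/\log\Lambda$.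

First attempt: drop $t$ and use (1.1) directly. The word $ab^jab^{-j}a^{-1}b^ja^{-1}b^{-j}$ has length $4j+4$ and value $z^{2^j}$. The count gives $L\ge j/\log_2\Lambda$. That is below the length of the word, so it says nothing beyond the trivial bound $\mathrm{FL}(w)\ge|w|$. The count turns $m$ into $\log m$; an exponentially large $m$ is wasted. We need $m$ doubly exponential in the length of the word, and this is why $t$ is there: by (1.2), $W_j$ has length $O(\log j)$.

Second attempt: to get a *finite* presentation with good upper bounds, embed $G$ in a finitely presented $P$ by Theorem 2.5 and add the relator $z$ to $P$. Here the count breaks. It needs $z$ to be central in the big group, and $z$ is central in $G$ but nothing makes it central in $P$. A small model shows how badly this can go. In $\langle y,t\mid tyt^{-1}=y^2\rangle$ the element $y$ is central in the infinite cyclic group $\langle y\rangle$, but $y^{2^k}=t^kyt^{-k}$ is a *single* conjugate of $y$. If we add the relator $y$, the word $y^{2^k}$ needs that relator only once. Nor do we get any upper bound for the diagrams of the quotient.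

The way out is to leave $P$ alone and to put a second copy of $G$, on letters $\bar a,\bar z,\bar b,\bar t$, *beside* $P$, commuting with it. In that copy we kill $\bar z$. The difficulty is that the relations of the second copy must follow from finitely many relators; we are not given a finite presentation of $G$. One extra letter $s$ with
$$s^{-1}\alpha s=\alpha\bar\alpha\qquad(\alpha\in\{a,z,b,t\})$$
does this. If $v(\alpha)=1$ follows from the relators of $P$, conjugate by $s$ to get $v(\alpha\bar\alpha)=1$. As barred and unbarred letters commute, $v(\alpha)v(\bar\alpha)=1$, so $v(\bar\alpha)=1$.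

To carry this out we need, in order: that the word problem of $G$ is in NP; the construction; the lower bounds; and a polynomial bound on diameter for *all* null-homotopic words.

## 4. Evaluating words in $G$, in polynomial time

**Step 4.1: which words lie in $\langle z\rangle$, and what power they are.** This is used both for the word problem and for the diameter bound. Let $v=y_1\cdots y_\ell$ be a word in $a^{\pm1},z^{\pm1},b^{\pm1},t^{\pm1}$ and let $q_i$ be the image of $y_1\cdots y_{i-1}$ in $Q$. Then
$$v=\Bigl(\prod_i q_iy_iq_i^{-1}\Bigr)q_{\ell+1},$$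
the product over those $i$ with $y_i\in\{a^{\pm1},z^{\pm1}\}$. This is seen letter by letter: a letter $y_i\in\{a^{\pm1},z^{\pm1}\}$ leaves $q_{i+1}=q_i$ and $q_iy_i=(q_iy_iq_i^{-1})q_i$, while a letter $b^{\pm1},t^{\pm1}$ gives $q_{i+1}=q_iy_i$. If $y_i=a^{\varepsilon_i}$ then $q_iy_iq_i^{-1}=(\varepsilon_ie_{q_i},0)$. Multiplying out in $N$, we see that $v\in\langle z\rangle$ if and only if $q_{\ell+1}=1$ and $\sum\varepsilon_ie_{q_i}=0$, and that then $v=z^m$ with
$$m=\zeta+\sum_{i<k}\varepsilon_i\varepsilon_kf_+(q_i^{-1}q_k),$$
where $\zeta$ is the exponent sum of $z$ in $v$ and $i,k$ run over the positions of letters $a^{\pm1}$. The element $q_i^{-1}q_k$ is represented by the subword $y_i\cdots y_{k-1}$. Multiplying $x\mapsto2^ex+c$ on the right by $b^{\pm1}$ changes $c$ by $\pm2^e$, multiplying by $t^{\pm1}$ leaves $c$ alone, and $|e|\le\ell$ throughout. So the translation part of $q_i^{-1}q_k$ is at most $\ell2^\ell\le4^\ell$ in absolute value. Hence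
$$m=\zeta+\sum_{i=1}^r\eta_i2^{j_i},\qquad|\zeta|\le\ell,\quad r\le\ell^2,\quad\eta_i=\pm1,\quad1\le j_i\le4^\ell. \tag{4.1}$$

**Step 4.2: the word problem of $G$ is solvable in polynomial time.** This is the hypothesis of Theorem 2.5 (polynomial time is contained in NP). The numbers in (4.1) can have exponentially many digits, so $m$ must not be written out. The $q_i$ and $q_i^{-1}q_k$ are computed with dyadic rationals of $O(\ell)$ bits, and $q_{\ell+1}=1$, $\sum\varepsilon_ie_{q_i}=0$ are checked. If either fails, $v\ne1$. If both hold, $v=1$ if and only if $m=0$. Collect equal exponents: we must decide whether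
$$\sum_{i=0}^{r}c_i2^{j_i}=0,\qquad 0=j_0<j_1<\dots<j_r,$$
where the $j_i$ are given in binary with $O(\ell)$ digits, $r\le\ell^2$, and $\sum|c_i|\le\ell^2+\ell$. Put $\kappa_0=c_0$; successively, if $2^{j_i-j_{i-1}}$ divides $\kappa_{i-1}$, put $\kappa_i=c_i+\kappa_{i-1}/2^{j_i-j_{i-1}}$. As long as it is defined, $\kappa_i=2^{-j_i}\sum_{i'\le i}c_{i'}2^{j_{i'}}$. If the whole sum is $0$, then $\sum_{i'\le i-1}c_{i'}2^{j_{i'}}$ is minus a sum of multiples of $2^{j_i}$, so each divisibility holds, and $\kappa_r=0$. Conversely, if all divisibilities hold and $\kappa_r=0$, the sum is $0$. Always $|\kappa_i|\le\sum_{i'}|c_{i'}|\le\ell^2+\ell$. If $\kappa_{i-1}\ne0$ and $j_i-j_{i-1}>\log_2|\kappa_{i-1}|$, divisibility fails, so no large power of $2$ is ever written. All this takes polynomial time.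

## 5. The second copy of $G$ and its central extension

By Theorem 2.5 and Step 4.2, fix a finitely presented $P=\langle X\mid R_P\rangle\ge G$ in which every null-homotopic word $v$ has area at most $p(|v|)$, $p$ a polynomial, and an integer $C_0\ge1$ with $|g|_G\le C_0|g|_P$ on $G$. By Tietze moves we may assume $S=\{a,z,b,t\}\subset X$: adding a generator $\alpha$ with the relation $\alpha=$ (a word in $X$) replaces $p(\ell)$ by at most $p(c\ell)+\ell$ for a constant $c$, because one first rewrites each new letter, and it changes word lengths in $P$ by at most a constant factor. We also drop empty relators.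

**Definition 5.1.** Let $\bar S=\{\bar\alpha:\alpha\in S\}$ and $s$ be new letters, and put
$$\mathcal P=\langle X,\bar S,s\mid R_P;\ [x,\bar\alpha]\ (x\in X,\alpha\in S);\ s^{-1}\alpha s\,(\alpha\bar\alpha)^{-1}\ (\alpha\in S);\ \bar z\rangle .$$
This is a finite presentation; $\Gamma$ is its group. Let $\hat\Gamma$ be given by the same presentation with the relator $\bar z$ replaced by $[s,\bar z]$.

**Lemma 5.2.** If $v(\alpha)=1$ in $G$, then $v(\bar\alpha)=1$ in $\Gamma$ and in $\hat\Gamma$.

*Proof.* Since $G\le P$, $v(\alpha)=1$ follows from $R_P$. Conjugating by $s$ gives $v(\alpha\bar\alpha)=1$. Since the letters of $S\subset X$ commute with those of $\bar S$, $v(\alpha\bar\alpha)=v(\alpha)v(\bar\alpha)$. Hence $v(\bar\alpha)=1$. $\square$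

Let $\Gamma_0=G/\langle z\rangle$, with quotient map $g\mapsto\bar g$.

**Step 5.3: $\Gamma$ is an HNN extension.** The purpose is to make Britton's lemma available. Let $B=P\times\Gamma_0$, the second factor generated by $\bar S$. The map $(g,1)\mapsto(g,\bar g)$ is an isomorphism from $G\times1$ to $G^\Delta=\{(g,\bar g):g\in G\}$. The HNN extension of $B$ with
$$s^{-1}(g,1)s=(g,\bar g)\qquad(g\in G) \tag{5.1}$$
is presented by $R_P$, the commutators $[x,\bar\alpha]$, the relations of $\Gamma_0$ on $\bar S$, and $s^{-1}\alpha s=\alpha\bar\alpha$ for $\alpha\in S$ (it is enough to impose (5.1) on generators of $G$). The relations of $\Gamma_0$ on $\bar S$ are consequences of those of $G$ and $\bar z=1$. The former follow from $\mathcal P$ by Lemma 5.2, and the latter is a relator. So this extension is $\Gamma$, and in particular $B\le\Gamma$.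

**Step 5.4: $\bar z$ is central of infinite order in $\hat\Gamma$.** This gives the counter. On $G\times\langle z\rangle\le P\times G$ consider $(g,z^k)\mapsto(g,gz^k)$. Because $z$ is central in $G$, $(gz^k)(hz^l)=gh\,z^{k+l}$, so this is a homomorphism; it is clearly injective. Form the HNN extension of $P\times G$, second factor generated by $\bar S$, with $s^{-1}(g,z^k)s=(g,gz^k)$. On the generators $(\alpha,1)$ and $(1,z)$ the new relations say $s^{-1}\alpha s=\alpha\bar\alpha$ and $s^{-1}\bar zs=\bar z$. The relations of $G$ on $\bar S$ follow from Lemma 5.2. So this extension is $\hat\Gamma$. Since $P\times G$ embeds, $\bar z=(1,z)$ has infinite order. It commutes with $P$, with the second factor, and with $s$, so it is central. Adding $\bar z=1$ makes $[s,\bar z]$ redundant, so $\hat\Gamma/\langle\bar z\rangle=\Gamma$.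

## 6. Exponential filling length and doubly exponential area

By Lemma 5.2 applied to $W_jz^{-2^j}$, we have $W_j(\bar\alpha)=\bar z^{2^j}$ in $\hat\Gamma$; hence $W_j(\bar\alpha)$ is null-homotopic over $\mathcal P$. Every relator of $\mathcal P$ other than $\bar z$ is trivial in $\hat\Gamma$.

**Step 6.1: filling length.** Let $W_j(\bar\alpha)=w_0,\dots,w_m=\emptyset$ be a sequence as in the definition of $\mathrm{FL}$, with all $|w_i|\le L$. Each $w_i$ is trivial in $\Gamma$, so $w_i=\bar z^{k_i}$ in $\hat\Gamma$, with $k_0=2^j$ and $k_m=0$. Moves 1 and 2 do not change $k_i$. In move 3, if $w_i=xuy$ and $w_{i+1}=xvy$, then $w_iw_{i+1}^{-1}$ is freely $x(uv^{-1})x^{-1}$, a conjugate of a cyclic permutation of a relator or its inverse. It equals $1$ or $\bar z^{\pm1}$ in $\hat\Gamma$, because $\bar z$ is central. So $|k_i-k_{i+1}|\le1$, and all of $0,1,\dots,2^j$ occur among the $k_i$. Different values come from different words. With $\Lambda=2(|X|+|\bar S|+1)+1$ there are at most $\Lambda^L$ words of length at most $L$. Hence $\Lambda^L\ge2^j$, that is, $L\ge j/\log_2\Lambda$.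

**Step 6.2: area.** A diagram with $M$ cells expresses $W_j(\bar\alpha)$ as a product of $M$ conjugates of relators and inverses, each equal to $1$ or $\bar z^{\pm1}$ in $\hat\Gamma$. So $2^j\le M$.

**Step 6.3: constants.** For $n\ge20$ let $j=\lfloor2^{(n-8)/12}\rfloor\ge2$. By (1.2), $|W_j|\le8+12\cdot\frac{n-8}{12}=n$. Also $j\ge\frac12\,2^{(n-8)/12}$. So with $c=2^{-5/3}/\log_2\Lambda$ (note $\log_2\Lambda\ge1$),
$$h_0(n)\ge c\,2^{n/12},\qquad f_0(n)\ge2^{c\,2^{n/12}}\qquad(n\ge20).$$

## 7. Conjugator length, a quantity that ignores the number of factors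

For the upper bound on diameter, estimates of area are useless, since $W_j(\bar\alpha)$ has area at least $2^j$. We replace area by a quantity that does not count factors.

**Definition 7.1.** Let $R^*$ be the set of cyclic permutations of relators of $\mathcal P$ and of their inverses, and $K$ the maximal relator length. For a null-homotopic word $w$ let $\rho(w)$ be the least $N$ such that $w$ is freely equal to a product $\prod_iu_ir_iu_i^{-1}$ with $r_i\in R^*$ and $|u_i|\le N$ (the empty product is allowed). Let $\mathrm{Area}(w)$ be the least number of factors in any such product, which is the minimal area of a diagram for $w$.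

For example $\rho(\bar z^{\,m})=0$ for every $m$, since $\bar z\in R^*$: this is the bouquet of Example 2.2.

**Lemma 7.2.** For null-homotopic words:

- (P1) $\rho(w)$ depends only on $w$ as an element of the free group, and $\rho(w^{-1})=\rho(w)$.
- (P2) $\rho(w_1w_2)\le\max(\rho(w_1),\rho(w_2))$.
- (P3) $\rho(uwu^{-1})\le|u|+\rho(w)$ for every word $u$.
- (P4) If $\mathrm{Area}(w)\le M$, then $\rho(w)\le|w|+KM$.
- (P5) $w$ has a van Kampen diagram of diameter at most $\rho(w)+K+|w|$.

(P1) holds because $R^*$ is closed under inverses and inverting a product reverses it. For (P2) concatenate the two products. For (P3) replace each $u_i$ by $uu_i$. (P2) is the property to keep in mind: a product costs a maximum, not a sum.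

**Step 7.3: diagrams as spheres.** This description makes the surgery below safe. The complement in $S^2$ of a diagram $D$ for $w\neq\emptyset$ is an open disc, and $S^2=D\cup_w\Pi$, where $\Pi$ is a polygon with $|w|$ sides attached along the boundary walk, its starting corner going to $*$. For $w=\emptyset$, $D$ is a point. Conversely, if $D$ is a finite labelled complex with cells labelled by relators and $D\cup_w\Pi$ is a 2-sphere, then $D$ is a diagram for $w$: removing an interior point of $\Pi$ leaves a plane that contains $D$, and pushing the punctured $\Pi$ radially to its boundary retracts this plane onto $D$, so $D$ is planar and contractible.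

**Step 7.4: proof of (P4).** We peel cells off a diagram one at a time. Let $D$ be a diagram for $w$ with $M$ cells; we show $\rho(w)\le|w|+KM$ by induction on $M$. If $M=0$, $D$ is a tree, $w$ is freely trivial and $\rho(w)=0$. Let $M>0$; then $w\ne\emptyset$.

Some edge $d$ has $\Pi$ on one side and a 2-cell $\sigma$ of $D$ on the other. Otherwise every edge adjacent to $\Pi$ has $\Pi$ on both sides, so the union of the open face $\Pi$ with the open edges adjacent to it is open in $S^2\smallsetminus\{\text{vertices}\}$. It is also closed there, since the closure of $\Pi$ adds only such edges. That space is connected, so $D$ would have no 2-cell.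

Write $w=w_1\mathbf aw_2$ with the letter $\mathbf a$ read along $d$, and let $\mathbf ac^{-1}\in R^*$ be the boundary label of $\sigma$ read starting with $d$ in the same direction. Deleting the open edge $d$ and the open cell $\sigma$ merges $\sigma$ with $\Pi$ into one polygon, and leaves a diagram with $M-1$ cells for $w_1cw_2$. (If $w_1cw_2=\emptyset$, the sphere consists of one vertex, the loop $d$, $\Pi$ and $\sigma$, and what is left is a point.) Freely
$$w=\bigl(w_1(\mathbf ac^{-1})w_1^{-1}\bigr)\,w_1cw_2 ,$$
with $|w_1|\le|w|$ and $|w_1cw_2|\le|w|+K$. By (P2) and induction,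
$$\rho(w)\le\max\bigl(|w|,\ |w|+K+K(M-1)\bigr)=|w|+KM.\qquad\square$$

**Step 7.5: folding two sides without increasing depth.** This is the core of (P5).

**Claim 7.6.** If $D$ is a diagram for $w_1\mathbf a\mathbf a^{-1}w_2$, there is a diagram for $w_1w_2$ in which the maximal distance from $*$ is no larger.

*Proof.* If $w_1w_2=\emptyset$, take a point. Otherwise $\Pi$ has at least three sides. Let $\sigma_1,\sigma_2$ be the consecutive sides of $\Pi$ that read $\mathbf a,\mathbf a^{-1}$, mapped to the oriented edges $d_1:u\to v$ and $d_2:v\to u'$ of $D$. Let $\chi$ be the chord of $\Pi$ from the start of $\sigma_1$ to the end of $\sigma_2$, with interior in the interior of $\Pi$. (If $\Pi$ has only three sides, draw $\chi$ curved.) It cuts off a triangle $T$ with sides $\sigma_1,\sigma_2,\chi$. Let $\Pi'$ be the polygon obtained from $\Pi\smallsetminus(T\smallsetminus\chi)$ by collapsing $\chi$ to a point. Its sides are those of $\Pi$ other than $\sigma_1,\sigma_2$, and they read $w_1w_2$. The starting corner of $\Pi$ is not the apex of $T$, because $\mathbf a\mathbf a^{-1}$ is a subword of $w_1\mathbf a\mathbf a^{-1}w_2$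 read from that corner.

*Case A: $u\ne u'$.* Then $d_2\ne d_1^{-1}$; also $d_2\ne d_1$, since their labels are $\mathbf a^{-1}$ and $\mathbf a$. So $d_1,d_2$ are different edges. Foliate $T$ by segments parallel to $\chi$, each joining a point of $\sigma_1$ to the corresponding point of $\sigma_2$ and degenerating to the apex. Partition $S^2$ into the images of the nondegenerate segments and the remaining single points.

The two endpoints of each such image are distinct points of $S^2$: they are interior points of distinct edges or, for $\chi$, the vertices $u\ne u'$. So each image is an arc. Different segments give disjoint arcs. This remains true if $v\in\{u,u'\}$, when $v$ is simply an endpoint of the arc $\chi$. The partition is upper semicontinuous: if $x_n\ne y_n$ lie in a common segment, then after passing to a subsequence these segments converge either to a nondegenerate segment, which then contains both limits, or to the apex, and then both limits are $v$. Arcs do not separate $S^2$, and the quotient is not a point. By Moore's theorem it is a 2-sphere.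

In the quotient, $T$ collapses onto the image of $d_1$, what remains of $\Pi$ becomes $\Pi'$, and two points of $D$ are identified exactly when they correspond under $d_1\leftrightarrow d_2^{-1}$. So the quotient is $D'\cup_{w_1w_2}\Pi'$, where $D'$ is $D$ with $d_1$ identified with $d_2^{-1}$; the labels agree. By Step 7.3, $D'$ is a diagram for $w_1w_2$. As $D\to D'$ is a surjective combinatorial map, distances from the base vertex do not increase.

*Case B: $u=u'$.* (This includes $d_2=d_1^{-1}$ and $u=u'=v$.) Now identifying the edges could pinch off a sphere, so instead we throw a part of $D$ away. The image of $\chi$ is a simple closed curve in $S^2$ that meets $D$ only in $u$. Let $O_1,O_2$ be its complementary open discs. Near an interior point of $\chi$ the two sides of the curve lie in $T$ and in $\Pi\smallsetminus T$, and both $O_1$ and $O_2$ come arbitrarily close to that point. So we may name the discs such that $O_1$ contains the interior of $T$ and $O_2$ the interior of $\Pi\smallsetminus T$.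

Put $D_i=D\cap\overline{O_i}$. Every open cell of $D$ other than $u$ is connected and disjoint from the curve, so it lies in $O_1$ or in $O_2$. Hence $D_1,D_2$ are subcomplexes, $D=D_1\cup D_2$ and $D_1\cap D_2=\{u\}$. The sides of $\Pi$ other than $\sigma_1,\sigma_2$, and all corners other than the apex of $T$, lie in the closure of the interior of $\Pi\smallsetminus T$; so they map into $\overline{O_2}$, that is, into $D_2$. In particular $*\in D_2$. Collapse $\overline{O_1}$ to a point. It is compact and connected, with connected complement $O_2$, so by Moore's theorem the result is a 2-sphere. It is $D_2\cup_{w_1w_2}\Pi'$, since $\overline{O_1}\cap D_2=\{u\}$ and $\chi\subset\overline{O_1}$. So $D_2$ is a diagram for $w_1w_2$. A path in $D$ between vertices of $D_2$ can be shortened to a path in $D_2$ by cutting out its excursions into $D_1$, which begin and end at $u$. So distances from $*$ in $D_2$ are the same as in $D$. $\square$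

**Step 7.7: proof of (P5).** Let $N=\rho(w)$ and let $w$ be freely equal to $w^*=\prod u_ir_iu_i^{-1}$ with $|u_i|\le N$. A planar wedge at $*$ of "lollipops" (a stick labelled $u_i$ with a disc labelled $r_i$ at its end) is a diagram for $w^*$ in which all vertices are within $N+K$ of $*$. Applying Claim 7.6 repeatedly gives a diagram, with all distances at most $N+K$, for the freely reduced form of $w$. Now $w$ is obtained from this reduced form by inserting words $\mathbf a\mathbf a^{-1}$, that is, by attaching spikes inside $\Pi$. This does not change distances between old vertices. Each new vertex is on the boundary walk when it is created and stays on it after later insertions. So it lies on the boundary walk of the final diagram, which has length $|w|$, and is within $|w|$ of $*$. Hence the diameter is at most $\max(N+K,|w|)\le\rho(w)+K+|w|$. $\square$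

## 8. Null-homotopic words in $\bar S$

We now bound $\rho(v(\bar\alpha))$ in three stages: $v$ trivial in $G$; $v=W_j$; $v$ any word in $\langle z\rangle$.

**Lemma 8.1.** If $v(\alpha)$ has length $\ell$ and $v(\alpha)=1$ in $G$, then
$$\rho(v(\bar\alpha))\le q_1(\ell):=\ell+K\bigl(2p(\ell)+\ell+\ell^2\bigr).$$

*Proof.* We count the cost of the argument for Lemma 5.2. First, $\mathrm{Area}(v(\alpha))\le p(\ell)$, hence $\mathrm{Area}(s^{-1}v(\alpha)s)\le p(\ell)$. Inserting $ss^{-1}$ between letters and using the relators $s^{-1}\alpha s(\alpha\bar\alpha)^{-1}$ at most $\ell$ times, $\mathrm{Area}(v(\alpha\bar\alpha))\le p(\ell)+\ell$. To move all barred letters to the right, each of the $\ell$ barred letters passes at most $\ell$ unbarred ones. Each passage costs one relator, because $[x^{\pm1},\bar\alpha^{\pm1}]$ is in $R^*$ for all choices of signs. So $\mathrm{Area}(v(\alpha)v(\bar\alpha))\le p(\ell)+\ell+\ell^2$. Removing $v(\alpha)$ costs another $p(\ell)$. Thus $\mathrm{Area}(v(\bar\alpha))\le2p(\ell)+\ell+\ell^2$; apply (P4). $\square$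

**Lemma 8.2.** $\rho(W_j(\bar\alpha))\le q_1(24+36\log_2j)$ for $j\ge1$.

*Proof.* By (1.3), the words $W_1z^{-2}$ and $W_jW_{j-1}^{-2}$ ($j\ge2$) are trivial in $G$. By (1.2) their lengths are at most $10$ and $3(8+12\log_2j)$, hence at most $24+36\log_2j$. Freely
$$W_1(\bar\alpha)=\bigl[W_1z^{-2}\bigr](\bar\alpha)\cdot\bar z^2,\qquad W_j(\bar\alpha)=\bigl[W_jW_{j-1}^{-2}\bigr](\bar\alpha)\cdot W_{j-1}(\bar\alpha)\cdot W_{j-1}(\bar\alpha).$$
The bracketed factors have $\rho\le q_1(24+36\log_2j)$ by Lemma 8.1, and $\rho(\bar z^2)=0$. Induct on $j$ with (P2). The two copies of $W_{j-1}(\bar\alpha)$ are loops at the base point, so squaring costs nothing in $\rho$. $\square$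

**Lemma 8.3.** If $v(\bar\alpha)$ has length $\ell$ and is trivial in $\Gamma_0$, then $\rho(v(\bar\alpha))\le q_2(\ell):=q_1(96\ell^3)$.

*Proof.* For $\ell=0$, $\rho=0$. Let $\ell\ge1$. Then $v\in\langle z\rangle$ in $G$, and by (4.1) $v=z^m$ with $m=\zeta+\sum_{i\le r}\eta_i2^{j_i}$, $|\zeta|\le\ell$, $r\le\ell^2$, $1\le j_i\le4^\ell$. So $|W_{j_i}|\le8+24\ell\le32\ell$. The word $v'=v\,z^{-\zeta}\prod_iW_{j_i}^{-\eta_i}$ is trivial in $G$ and has length at most $2\ell+32\ell^3\le34\ell^3$. Freely
$$v(\bar\alpha)=v'(\bar\alpha)\cdot\Bigl(\prod_iW_{j_i}(\bar\alpha)^{-\eta_i}\Bigr)^{-1}\cdot\bar z^{\zeta}.$$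
By (P1), (P2), Lemmas 8.1 and 8.2, and $\log_2j_i\le2\ell$,
$$\rho(v(\bar\alpha))\le\max\bigl(q_1(34\ell^3),\,q_1(24+72\ell)\bigr)\le q_1(96\ell^3).\qquad\square$$

## 9. Words that contain $s$: nested excursions from $B$

A general null-homotopic word contains $s^{\pm1}$, nested in complicated ways. We shall rewrite any word $u$ that represents an element of $B=P\times\Gamma_0$ as (a word in $X$) times (a word in $\bar S$), both of length linear in $|u|$, and bound $\rho$ of the error.

For a word $u$ in the generators of $\mathcal P$ let $\pi(u)$ be obtained by deleting all letters not in $X^{\pm1}$. The assignment $x\mapsto x$, $\bar\alpha\mapsto1$, $s\mapsto1$ respects the relators and defines a retraction $\Gamma\to P$. So if $u$ represents $(g,\gamma)\in B$, then $\pi(u)$ represents $g$, and $|\pi(u)|\le|u|$. For each $g\in G$ fix a shortest word $g(\alpha)$ in $S^{\pm1}$ representing $g$. If $\pi(u)$ represents $g\in G$, then bounded distortion gives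
$$|g(\alpha)|\le C_0|\pi(u)|. \tag{9.1}$$

**Lemma 9.1.** If $u$ represents an element of $B$, then $u=v_0c_1v_1\cdots c_kv_k$, where each $v_i$ contains no $s^{\pm1}$ and each $c_i$ is either $s^{-1}u_is$ with $u_i$ representing an element of $G\times1$, or $su_is^{-1}$ with $u_i$ representing an element of $G^\Delta$.

*Proof.* In the Bass–Serre tree of $\Gamma$ the prefixes $h_i$ of $u$ give a walk $h_iB$. It starts and ends at the vertex $B$ and moves exactly at letters $s^{\pm1}$. Cut it at its visits to $B$. The parts during which it stays at $B$ are the $v_i$. An excursion leaves $B$ to a neighbor $V$. Since the graph is a tree, it can return to $B$ only from $V$. So an excursion reads $c=s^\delta u's^{\delta'}$. If $h\in B$ is the prefix before $c$, then $V=hs^\delta B=hs^\delta u'B$, so $u'$ represents an element of $B$; also $c$ represents an element of $B$. The homomorphism $\Gamma\to\mathbb Z$ with $s\mapsto1$ and all other generators $\mapsto0$ kills $B$, so $\delta'=-\delta$. Apply Britton's lemma to $s^\delta u's^{-\delta}\,b^{-1}=1$, where $b\in B$ is the value of $c$: $u'$ lies in $G\times1$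 if $\delta=-1$, and in $G^\Delta$ if $\delta=1$. $\square$

Fix such a decomposition for every word $u$ representing an element of $B$, and write it $u=x_1\cdots x_r$, the $x_i$ (the *pieces*) being the $v_i$ and $c_i$ in order.

**Definition 9.2.** For a piece $x$ define a word $\gamma(x)$ in $\bar S^{\pm1}$:

- if $x$ is $s$-free, $\gamma(x)$ is $x$ with the letters of $X^{\pm1}$ deleted;
- if $x=s^{-1}u's$ with $u'$ in $G\times1$, then $\pi(u')$ represents some $g\in G$, and $\gamma(x)=g(\bar\alpha)$;
- if $x=su's^{-1}$ with $u'$ in $G^\Delta$, then $\gamma(x)=\emptyset$.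

Put $\gamma(u)=\gamma(x_1)\cdots\gamma(x_r)$. By (9.1), $|\gamma(u)|\le C_0|u|$.

In each case $x=\pi(x)\gamma(x)$ in $\Gamma$. For $s$-free $x$ this is the direct product structure. In the other cases it is $s^{-1}(g,1)s=(g,\bar g)$ and $s(g,\bar g)s^{-1}=(g,1)$. As $P$ commutes with $\Gamma_0$, also $u=\pi(u)\gamma(u)$ in $\Gamma$. So
$$E(u)=u\,(\pi(u)\gamma(u))^{-1},\qquad F(x)=x\,(\pi(x)\gamma(x))^{-1}\ \text{ for a piece } x$$
are null-homotopic words.

**Example 9.3.** Take $u=s^{-1}\,(s^{-1}zs)\,s$. In the tree its prefixes visit $B,\ s^{-1}B,\ s^{-2}B,\ s^{-2}B,\ s^{-1}B,\ B$, so $u$ is a single excursion with $u'=s^{-1}zs$. In $\Gamma$, $u'=(z,\bar z)=(z,1)\in G\times1$. Here $\pi(u')=z$, and $\gamma(u')$ is the one-letter word $\bar z$: it is trivial in $\Gamma_0$ but not empty. In longer examples such leftover words can be longer. They are words in $\bar S$ that vanish in $\Gamma_0$, and Lemma 8.3 is what disposes of them.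

**Proposition 9.4.** There is a polynomial $Q_1$ such that $\rho(E(u))\le Q_1(n)$ for every $u$ of length at most $n$ representing an element of $B$.

*Proof.* For $n=0$, $E(u)=\emptyset$. Fix $n\ge1$ and put $c_1=1+C_0$. Let $u=x_1\cdots x_r$ have length at most $n$, let $y_i=\pi(x_i)\gamma(x_i)$ and $\hat u=y_1\cdots y_r$. Then $|\hat u|\le c_1n$.

**Step 1: split $E(u)$ into errors of the pieces.** Freely
$$u\hat u^{-1}=\prod_{i=1}^r(y_1\cdots y_{i-1})\,F(x_i)\,(y_1\cdots y_{i-1})^{-1},\qquad E(u)=u\hat u^{-1}\cdot\hat u\,(\pi(u)\gamma(u))^{-1}.$$
The first identity telescopes: its $i$-th factor is $(y_1\cdots y_{i-1})x_i(y_1\cdots y_i)^{-1}$. The conjugators $y_1\cdots y_{i-1}$ have length at most $c_1n$, and by (P2) the number of pieces is irrelevant.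

**Step 2: the reordering and the $s$-free pieces.** The word $\hat u(\pi(u)\gamma(u))^{-1}$ has length at most $2c_1n$ and area at most $(c_1n)^2$ (commutations only), so its $\rho$ is at most $2c_1n+Kc_1^2n^2$. If $x_i$ is $s$-free, $F(x_i)$ has length at most $2n$ and area at most $n^2$, so $\rho(F(x_i))\le2n+Kn^2$.

**Step 3: pieces $x_i=s^{-1}u's$, where $u'$ represents $(g,1)$.** Here $\pi(u')=g(\alpha)$ in $P$. Since $u'=\pi(u')\gamma(u')$, also $\gamma(u')=1$ in $\Gamma_0$. Freely $F(x_i)=s^{-1}u's\,g(\bar\alpha)^{-1}\pi(u')^{-1}$ is the product, in this order, of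

- $s^{-1}E(u')s$;
- $(s^{-1}\pi(u'))\,\gamma(u')\,(s^{-1}\pi(u'))^{-1}$;
- $Z=s^{-1}\pi(u')s\,g(\bar\alpha)^{-1}\pi(u')^{-1}$.

Indeed $E(u')=u'\gamma(u')^{-1}\pi(u')^{-1}$, so the first two multiply to $s^{-1}u'\pi(u')^{-1}s$.

**Step 4: pieces $x_i=su's^{-1}$, where $u'$ represents $(g,\bar g)$.** Here $\pi(u')=g(\alpha)$ in $P$ and $\gamma(u')=g(\bar\alpha)$ in $\Gamma_0$. Freely $F(x_i)=su's^{-1}\pi(u')^{-1}$ is the product, in this order, of

- $sE(u')s^{-1}$;
- $(s\pi(u'))\bigl(\gamma(u')g(\bar\alpha)^{-1}\bigr)(s\pi(u'))^{-1}$;
- $Z=s\pi(u')g(\bar\alpha)s^{-1}\pi(u')^{-1}$.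

Here the first two multiply to $su'\,g(\bar\alpha)^{-1}\pi(u')^{-1}s^{-1}$.

**Step 5: the factors $Z$ and the middle factors.** In both cases $|Z|\le2+2n+C_0n\le2c_1n+2$. For the area, replace the first $\pi(u')$ by $g(\alpha)$: the word $\pi(u')g(\alpha)^{-1}$ is trivial in $P$ and has length at most $c_1n$, so the cost is at most $p(c_1n)$. In Step 3, then turn $s^{-1}g(\alpha)s$ into $g(\alpha\bar\alpha)$ with at most $C_0n$ relators and into $g(\alpha)g(\bar\alpha)$ with at most $(C_0n)^2$ commutations, and cancel $g(\bar\alpha)$. In Step 4, turn $g(\alpha)g(\bar\alpha)$ into $g(\alpha\bar\alpha)$, and then $s\,g(\alpha\bar\alpha)s^{-1}$ into $g(\alpha)$, at the same costs. What remains is $g(\alpha)\pi(u')^{-1}$, of area at most $p(c_1n)$. So $\mathrm{Area}(Z)\le2p(c_1n)+C_0n+C_0^2n^2$, and by (P4)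
$$\rho(Z)\le2c_1n+2+K\bigl(2p(c_1n)+C_0n+C_0^2n^2\bigr).$$
The words $\gamma(u')$ and $\gamma(u')g(\bar\alpha)^{-1}$ in the middle factors are trivial in $\Gamma_0$ and have length at most $2C_0n$. The conjugators have length at most $n+1$. By Lemma 8.3 and (P3), the middle factors have $\rho\le n+1+q_2(2C_0n)$.

**Step 6: the recursion.** Let $Q_0(n)$ be $c_1n$ plus the sum of the four bounds
$$2c_1n+Kc_1^2n^2,\quad 2n+Kn^2,\quad 2c_1n+2+K\bigl(2p(c_1n)+C_0n+C_0^2n^2\bigr),\quad n+1+q_2(2C_0n).$$
By Step 1, (P2) and (P3),
$$\rho(E(u))\le\max\Bigl(Q_0(n),\ c_1n+1+\max_{u'}\rho(E(u'))\Bigr)\qquad(|u|\le n),$$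
where $u'$ runs over the words occurring in Steps 3 and 4 for $u$ (if there are none, the second term is absent). Each $u'$ represents an element of $B$, has length at most $|u|-2$, and the same inequality holds for it with the same $n$. By induction on $|u|$,
$$\rho(E(u))\le Q_0(n)+\tfrac{|u|}2(c_1n+1)\le Q_1(n):=Q_0(n)+n(c_1n+1).\qquad\square$$

Two features kept this recursion polynomial. Because $\rho$ of a product is a maximum, the branching of the excursions does not matter, only their depth, which is at most $n/2$; each level adds $c_1n+1$. And by (9.1) the length of $\gamma(u')$ is at most $C_0|u'|$ *at every level*: the word $g(\alpha)$ is measured against $\pi(u')$, which is simply a subsequence of the letters of $u'$, so the factor $C_0$ does not compound.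

## 10. The polynomial bound for $g_0$ and the comparisons of Corollary 2.4

**Step 10.1: end of the proof of Theorem 2.3.** Let $u$ be null-homotopic with $|u|\le n$. It represents $1\in B$. So $\pi(u)=1$ in $P$, and then $\gamma(u)=1$ in $\Gamma_0$, with $|\gamma(u)|\le C_0n$. Freely $u=E(u)\,\pi(u)\,\gamma(u)$. By (P2), Proposition 9.4, (P4) and Lemma 8.3,
$$\rho(u)\le\max\bigl(Q_1(n),\ n+Kp(n),\ q_2(C_0n)\bigr).$$
By (P5), $u$ has a van Kampen diagram of diameter at most $\rho(u)+K+n$, which is bounded by a polynomial in $n$. So $g_0(n)\le Cn^d$ for suitable $C,d>0$ and all $n\ge20$. Together with Step 6.3 this proves Theorem 2.3. $\blacksquare$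

**Step 10.2: proof of Corollary 2.4.** Let $C'$ be any positive integer. For large $l$ the function $g_0(C'l+C')^m$ is at most a polynomial in $l$, and so is $C'g_0(C'l+C')^m+C'l+C'$. But $h_0(l)\ge c\,2^{l/12}$. Hence $h_0\not\preceq g_0^{\,m}$. In the same way $f_0(l)\ge2^{c\,2^{l/12}}$ eventually exceeds $C'\exp$ of any polynomial in $l$ plus $C'l+C'$, so $f_0\not\preceq\exp(g_0^{\,m})$.

Now let $0<\varepsilon<1/d$. Since $\varepsilon d<1$, there is $C''$ with $g_0(C'l+C')^\varepsilon\le C^\varepsilon(C'l+C')^{\varepsilon d}\le C''l^{\varepsilon d}+C''$ for large $l$. As $l^{\varepsilon d}=o(l)$, the quantity $C'\exp(C''l^{\varepsilon d}+C'')+C'l+C'$ is eventually smaller than $c\,2^{l/12}$, so $h_0\not\preceq\exp(g_0^\varepsilon)$. Finally $\exp(C''l^{\varepsilon d}+C'')$ is eventually smaller than any fixed positive multiple of $2^{l/12}$, so $C'\exp\exp(C''l^{\varepsilon d}+C'')+C'l+C'$ is eventually smaller than $2^{c\,2^{l/12}}$, and $f_0\not\preceq\exp\exp(g_0^\varepsilon)$. $\blacksquare$
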